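# A group that is not $B_2$ although every $\operatorname{Bext}^i$ into torsion groups vanishes

All groups in these notes are abelian.

## Three subrings of $\mathbb Q$ and a group of rank two

Take $S_1=\mathbb Z[1/6]$, $S_2=\mathbb Z[1/10]$, $S_3=\mathbb Z[1/15]$ and
$$G=\{r_1e_1+r_2e_2+r_3e_3:\ r_i\in S_i,\ r_1+r_2+r_3=0\}.$$
Since $S_1\cap S_2=\mathbb Z[1/2]$, $S_1\cap S_3=\mathbb Z[1/3]$ and $S_2\cap S_3=\mathbb Z[1/5]$, the group $G$ contains
$$\mathbb Z[1/2](e_2-e_1),\qquad \mathbb Z[1/3](e_3-e_1),\qquad \mathbb Z[1/5](e_3-e_2).$$
These three subgroups generate $G$. Let $r_1e_1+r_2e_2+r_3e_3\in G$. By partial fractions $\mathbb Z[1/6]=\mathbb Z[1/2]+\mathbb Z[1/3]$, so $r_1=u+v$ with $u\in\mathbb Z[1/2]$ and $v\in\mathbb Z[1/3]$. Add $u(e_2-e_1)+v(e_3-e_1)$. What remains is $(r_2+u)e_2+(r_3+v)e_3$, where $r_2+u=-(r_3+v)$ lies in $\mathbb Z[1/10]\cap\mathbb Z[1/15]=\mathbb Z[1/5]$. So the remainder lies in $\mathbb Z[1/5](e_3-e_2)$.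

Hence $G$ is the image of $C=\mathbb Z[1/2]f_{12}\oplus\mathbb Z[1/3]f_{13}\oplus\mathbb Z[1/5]f_{23}$ under $f_{ij}\mapsto e_j-e_i$. If $xf_{12}+yf_{13}+zf_{23}$ goes to $0$, then $x+y=0$, $x=z$ and $y+z=0$. So $x=-y=z\in\mathbb Z[1/2]\cap\mathbb Z[1/3]\cap\mathbb Z[1/5]=\mathbb Z$, and the kernel is $\mathbb Zw$ with $w=f_{23}-f_{13}+f_{12}$: one relation.

Now test the relation against a torsion group $T$. Does every homomorphism $h:\mathbb Zw\to T$ extend to $C$? If $T$ is divisible, yes. Suppose $T$ is reduced, and put $t=h(w)$. A homomorphism $\mathbb Z[1/2]\to T$ has image with zero $2$-component, because a $2$-divisible $2$-group is divisible. Apart from this constraint the value at $1$ is free. Write $t=t_2+t'$, where $t_2$ is the $2$-component of $t$. Send $f_{12}\mapsto t'$, $f_{13}\mapsto -t_2$ (allowed, since $t_2$ has no $3$-component) and $f_{23}\mapsto0$. Then $w\mapsto t_2+t'=t$. Every $h$ extends.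

So this $G$ has two good properties. It is assembled in finite-rank steps, trivially, being of finite rank itself. And homomorphisms from its relations into torsion groups extend: the prime $2$ obstructs one summand, and we use another one for that prime.

Now let infinitely many rings $\mathbb Z[1/p:p\in c_a]$ take the place of $S_1,S_2,S_3$. Each single prime can still be served as above. But the element of $T$ that serves all primes at once must have finite support, since an element of a torsion group has only finitely many nonzero primary components. Do the two properties still go together? The first is called being a *$B_2$-group*, the second is the vanishing of a functor *Bext*. We shall see that after adding $\aleph_\omega$ Cohen reals there is a family $(c_a)$ for which the second property holds completely and the first one fails.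

## Types, balanced sequences, $B_2$-groups and Bext

Let $A$ be torsion-free and $0\ne x\in A$. The $p$-height of $x$ is the supremum of all $k$ with $x\in p^kA$. The *type* of $x$ is the class of its height sequence $(h_p(x))_p$. Two sequences are equivalent if they differ at only finitely many primes, and at those primes both entries are finite. Types are ordered by $\mathbf t\le\mathbf t'$ if there are representatives with $\le$ at every prime. In a rank-one group all nonzero elements have the same type, the type of the group. For a set $I$ of primes, $\mathbb Z[1/p:p\in I]$ has the type that is $\infty$ on $I$ and $0$ off $I$. The infimum of the types given by $I$ and $J$ is the type given by $I\cap J$. For a type $\mathbf t$, $A(\mathbf t)$ is the subgroup of elements of type $\ge\mathbf t$ (with $0$ included). If $A$ is pure in $A'$, an element of $A$ has the same type in $A$ as in $A'$.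

A group is *completely decomposable* if it is a direct sum of rank-one torsion-free groups. In such a group the height of an element at $p$ is the minimum of the heights of its components. So its type is the infimum of the types of its nonzero components.

**Definition (balanced).** A short exact sequence $0\to A\to B\to C\to0$ of torsion-free groups is *balanced-exact* if $A$ is pure in $B$ and, for every type $\mathbf t$, the map $B(\mathbf t)\to C(\mathbf t)$ is surjective.

The sequence $0\to\mathbb Zw\to C\to G\to0$ above is balanced-exact. The kernel is pure because $G$ is torsion-free. An element of $G$ with all three coordinates nonzero has the type of $\mathbb Z$, so any preimage will do. A nonzero element with a zero coordinate is a multiple of one $e_j-e_i$ with coefficient in $S_i\cap S_j$, and it lifts to a multiple of $f_{ij}$ of the same type. By contrast, $\mathbb Z[1/2]\oplus\mathbb Z[1/3]\to\mathbb Z[1/6]$, $(u,v)\mapsto u+v$, is onto with pure kernel but is not balanced: no nonzero element on the left has type at least that of $\mathbb Z[1/6]$.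

**Definition (Butler group, $B_2$-group).** A torsion-free group of finite rank is a *Butler group* if it is a pure subgroup of a completely decomposable group of finite rank. A torsion-free group $B$ is a *$B_2$-group* if it is the union of a continuous well-ordered ascending chain of pure subgroups $0=B_0<B_1<\dots<B_\alpha<\cdots$ such that for each $\alpha$, $B_{\alpha+1}=B_\alpha+G_\alpha$ for some finite rank Butler group $G_\alpha$.

Our rank-two $G$ is a Butler group, being the kernel of $S_1e_1\oplus S_2e_2\oplus S_3e_3\to\mathbb Q$, hence pure. A completely decomposable group of any rank is $B_2$: add one rank-one summand at a time.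

**Definition (Bext).** A *long balanced-projective resolution* of a torsion-free group $G$ is a sequence
$$\cdots\to C_i\to\cdots\to C_1\to C_0\to G\to0$$
with all $C_i$ completely decomposable, in which every short sequence $0\to K_i\to C_i\to K_{i-1}\to0$ is balanced-exact. Here $K_{-1}=G$, $K_0=\ker(C_0\to G)$ and $K_{i+1}=\ker(C_{i+1}\to K_i)$. The relative derived functor $\operatorname{Bext}^i(G,T)$ of $\operatorname{Hom}(-,T)$ is the $i$-th cohomology group of the complex $\operatorname{Hom}(C_0,T)\to\operatorname{Hom}(C_1,T)\to\cdots$.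

In the example, $C_0=C$, $C_1=\mathbb Z$ and $C_i=0$ for $i\ge 2$. Our computation said exactly that $\operatorname{Bext}^1(G,T)=0$ for all torsion $T$.

The following three facts are taken as known.

(a) If $B$ is a $B_2$-group, then $\operatorname{Bext}^i(B,T)=0$ for all $i\ge1$ and all torsion groups $T$.

(b) If $2^{\aleph_0}=\aleph_n$ for some integer $n\ge1$, then a torsion-free group $B$ is a $B_2$-group if and only if $\operatorname{Bext}^i(B,T)=0$ for all $i\ge1$ and all torsion groups $T$.

(c) Suppose a torsion-free $G$ satisfies $\operatorname{Bext}^i(G,T)=0$ for all $i\ge1$ and all torsion $T$. Then either $G$ and all the kernels in its long balanced-projective resolution are $B_2$-groups (*first alternative*), or none of them is a $B_2$-group (*second alternative*). The second alternative can occur only if $2^{\aleph_0}\ge\aleph_\omega$.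

The problem, posed as open in "Butler groups of infinite rank" (https://core.ac.uk/download/pdf/81936001.pdf), is whether the second alternative can occur. Either (i) ZFC proves that it never does, or (ii) it is consistent with ZFC (necessarily with $2^{\aleph_0}\ge\aleph_\omega$) that it does.

## Two theorems about the groups $G_\Lambda$

Let $(p_s)_{s\in\omega}$ enumerate all primes, and for $I\subseteq\omega$ put $\mathbb Z_I=\mathbb Z[1/p_s:s\in I]\subseteq\mathbb Q$. Let $(c_a)_{a\in\Lambda}$ be a family of subsets of $\omega$ with $\Lambda\ne\emptyset$, let $S_a=\mathbb Z_{c_a}$, and define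
$$G_\Lambda=\Big\{\sum_ar_ae_a\in\bigoplus_{a\in\Lambda}S_ae_a:\ \sum_ar_a=0\Big\}.$$

**Definition (independent family).** The family is *independent* if $\Lambda$ is infinite and for all disjoint finite $X,Y\subseteq\Lambda$ the set $\bigcap_{a\in X}c_a\setminus\bigcup_{a\in Y}c_a$ is infinite (the empty intersection being $\omega$).

For a countable example, let $c_k$ be the set of all $s\in\omega$ whose $k$-th binary digit is $1$. Any prescription of finitely many digits is met by infinitely many $s$.

Write $\mathrm{Fn}(\lambda\times\omega,2)$ for the set of finite partial functions from $\lambda\times\omega$ to $2$, with larger functions stronger.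

**Theorem 1.** Let $V\models$ ZFC, let $\lambda\ge\aleph_\omega$ be a cardinal, let $\mathcal G$ be generic over $V$ for $P=\mathrm{Fn}(\lambda\times\omega,2)$, and let $c_a=\{s:(\bigcup\mathcal G)(a,s)=1\}$ for $a<\lambda$. In $V[\mathcal G]$, the group $G=G_\lambda$ satisfies $\operatorname{Bext}^i(G,T)=0$ for all $i\ge1$ and all torsion $T$, and $G$ is not a $B_2$-group. By (c), neither $G$ nor any kernel in its long balanced-projective resolution is a $B_2$-group. So the second alternative occurs.

Consequently (ii) holds, with no hypothesis beyond the consistency of ZFC, and (i) fails, assuming ZFC is consistent.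

**Theorem 2.**

* (A) (ZFC) If $(c_a)_{a\in\Lambda}$ is independent and $|\Lambda|=\aleph_m$ with $1\le m<\omega$, then $G_\Lambda$ is not $B_2$, $\operatorname{Bext}^i(G_\Lambda,T)=0$ for all $i>m$ and all torsion $T$, and $\operatorname{Bext}^m(G_\Lambda,T)\ne0$ for some torsion $T$.
* (B) Let $\lambda$ be an uncountable cardinal, force with $\mathrm{Fn}(\lambda\times\omega,2)$, and let $\Lambda\in V$, $\Lambda\subseteq\lambda$ be uncountable. In $V[\mathcal G]$: if $|\Lambda|=\aleph_m$ $(1\le m<\omega)$, then for $i\ge1$ the functor $\operatorname{Bext}^i(G_\Lambda,-)$ is nonzero on torsion groups exactly for $i=m$. If $|\Lambda|\ge\aleph_\omega$, it vanishes on torsion groups for all $i\ge1$. In no case is $G_\Lambda$ a $B_2$-group.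
* (C) The second alternative is consistent with $2^{\aleph_0}=\aleph_{\omega+1}$, the least value allowed by (c), witnessed by a group of cardinality $\aleph_\omega$. For each $n\ge1$ it is consistent with $2^{\aleph_0}=\aleph_n$ that for every $m\in\{1,\dots,n\}$ there is a non-$B_2$-group $G$ with $\operatorname{Bext}^i(G,T)=0$ for all torsion $T$ and all $i\ge1$, $i\ne m$. So none of the conditions $\operatorname{Bext}^m=0$ $(1\le m\le n)$ in (b) can be dropped.

Fact (c) is used only to pass from $G$ to the kernels in Theorem 1 and in (C). Facts (a) and (b) are not used in the proofs.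

The proof of Theorem 1 has two independent halves. That $G_\Lambda$ is not $B_2$ is a ZFC argument for every uncountable independent family. The vanishing of Bext uses the Cohen reals. Before either half we write down the resolution.

## A long balanced-projective resolution of $G_\Lambda$

In the rank-two example we used the pairs $f_{ij}$ with $i<j$ and one triple. In general we use all tuples, with repetitions allowed. Then no ordering of $\Lambda$ is needed, and prefixing a vertex is always possible.

For a tuple $\vec a=(a_0,\dots,a_n)$ or a finite set $F$ of indices write $c_{\vec a}=\bigcap_ic_{a_i}$, $c_F=\bigcap_{a\in F}c_a$, $c_\emptyset=\omega$, and $S_{\vec a}=\mathbb Z_{c_{\vec a}}=\bigcap_iS_{a_i}$. For $n\ge0$ let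
$$\tilde C_n=\bigoplus_{\vec a\in\Lambda^{n+1}}S_{\vec a}\,e_{\vec a},\qquad \partial e_{\vec a}=\sum_i(-1)^ie_{a_0\dots\hat a_i\dots a_n}\ (n\ge1),\qquad \varepsilon:\tilde C_0\to\mathbb Q,\ \varepsilon(re_a)=r.$$
The map $\partial$ is well defined because deleting an entry enlarges $c_{\vec a}$, so $S_{\vec a}\subseteq S_{a_0\dots\hat a_i\dots a_n}$. As usual $\partial\partial=0$ and $\varepsilon\partial=0$. Let $Z_0=\ker\varepsilon=G_\Lambda$ and $Z_n=\ker(\partial:\tilde C_n\to\tilde C_{n-1})$ for $n\ge1$.

**Lemma 3.** The sequence $\cdots\to\tilde C_2\to\tilde C_1\to G_\Lambda\to0$ is a long balanced-projective resolution of $G_\Lambda$, with $C_i=\tilde C_{i+1}$ and $K_i=Z_{i+1}$.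

**Step 1: exactness without enlarging the set of indices.** This step makes the lifts economical, so that they do not lose type. For finite nonempty $U\subseteq\Lambda$ let $\tilde C_n(U)=\bigoplus_{\vec a\in U^{n+1}}S_{\vec a}e_{\vec a}$. We claim that every $z\in Z_n\cap\tilde C_n(U)$, $n\ge0$, lies in $\partial\tilde C_{n+1}(U)$.

An element of a $\mathbb Z$-module lies in a submodule if and only if this is so after localizing at every prime. Fix $p=p_s$ and localize at $p$. Then $S_{\vec a}$ becomes $\mathbb Q$ if $s\in c_{\vec a}$, and $\mathbb Z_{(p)}$ otherwise. Let $U_s=\{a\in U:s\in c_a\}$. Choose $v\in U_s$ if $U_s\ne\emptyset$, and any $v\in U$ otherwise. Define $k(re_{\vec a})=re_{v\vec a}$. This makes sense on the localized groups: if $s\notin c_{\vec a}$, then $r\in\mathbb Z_{(p)}$, which is contained in every localized $S$. If $s\in c_{\vec a}$, then all entries of $\vec a$ are in $U_s$, so $U_s\neq\emptyset$, $v\in U_s$ and $s\in c_{v\vec a}$, and the target coefficient group is $\mathbb Q$.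

In degree $n\ge1$, the first term of $\partial e_{v\vec a}$ is $e_{\vec a}$ and the others are $-(-1)^ie_{v\,a_0\dots\hat a_i\dots a_n}$, so $\partial k=\mathrm{id}-k\partial$. In degree $0$, $\partial k(x)=x-\varepsilon(x)e_v$. In both cases $z\in Z_n$ gives $z=\partial kz$, and $kz$ lies in the localization of $\tilde C_{n+1}(U)$. This proves the claim.

**Step 2: purity and balancedness.** This step checks the definition. $Z_n$ is pure in $\tilde C_n$, because $\tilde C_n/Z_n$ embeds in a torsion-free group. Let $0\ne z=\sum r_{\vec a}e_{\vec a}\in Z_n$, and let $U$ be the set of all entries of those $\vec a$ with $r_{\vec a}\ne0$. The type of $z$ in $\tilde C_n$, equivalently in $Z_n$, is the infimum of the types of $S_{\vec a}$ with $r_{\vec a}\ne0$, that is, the type of $\mathbb Z_{c_U}$. By Step 1, $z=\partial y$ with $y\in\tilde C_{n+1}(U)$. Every component of $y$ lies in some $S_{\vec b}e_{\vec b}$ with entries in $U$, so $c_{\vec b}\supseteq c_U$, and $y$ has type at least that of $\mathbb Z_{c_U}$. Hence $\tilde C_{n+1}(\mathbf t)\to Z_n(\mathbf t)$ is onto for every $\mathbf t$.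 In particular $\tilde C_{n+1}\to Z_n$ is onto, and its kernel $Z_{n+1}$ is pure. $\square$

## Bext as cohomology of cochains with finite prime support

For a sequence $D=(D_s)_{s\in\omega}$ of groups and $I\subseteq\omega$ put $D(I)=\bigoplus_{s\in I}D_s$. For $t\in D(J)$ and $I\subseteq J$ let $t|I\in D(I)$ be the restriction (keep the coordinates in $I$). For a set $B$ of indices let
$$L^n(B;I;D)=\prod_{\vec a\in B^{n+1}}D(c_{\vec a}\cap I),\qquad(\delta\varphi)(a_0,\dots,a_{n+1})=\sum_i(-1)^i\varphi(\dots\hat a_i\dots)\big|(c_{\vec a}\cap I)\quad(n\ge0).$$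
So $H^0(L)$ is the kernel of $\delta$ on $L^0$. A torsion group $T$ is identified with the sequence of its $p_s$-components $T_s$; in particular $T(I)=\bigoplus_{s\in I}T_s$.

**Lemma 4.** For every reduced torsion group $T$ and $i\ge1$, $\operatorname{Bext}^i(G_\Lambda,T)\cong H^i(L(\Lambda;\omega;T))$. For divisible torsion $T$, $\operatorname{Bext}^i(G_\Lambda,T)=0$.

**Step 1: divisible groups.** If $T$ is divisible, it is injective. Then $\operatorname{Hom}(-,T)$ is exact, the resolution stays exact after applying it, and the cohomology in degrees $\ge1$ is zero.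

**Step 2: computing $\operatorname{Hom}(\mathbb Z_I,T)$ for $T$ reduced.** This repeats the computation in the first example. Let $h:\mathbb Z_I\to T$. For $s\in I$ the component $\mathbb Z_I\to T_s$ has $p_s$-divisible image. A $p_s$-divisible $p_s$-group is divisible, so the image is $0$. Thus $h$ maps into $T(\omega\setminus I)$. This group is uniquely $p_s$-divisible for each $s\in I$, so a homomorphism into it is determined by the value at $1$, which may be arbitrary. Hence $h\mapsto h(1)$ is an isomorphism $\operatorname{Hom}(\mathbb Z_I,T)\cong T(\omega\setminus I)$. If $I'\subseteq I$, restriction from $\mathbb Z_I$ to $\mathbb Z_{I'}$ becomes the inclusion $T(\omega\setminus I)\subseteq T(\omega\setminus I')$.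

**Step 3: passing to the complementary coordinates.** The purpose is to replace $\omega\setminus c_{\vec a}$ by $c_{\vec a}$. By Step 2, $\operatorname{Hom}(\tilde C_n,T)=\prod_{\vec a\in\Lambda^{n+1}}T(\omega\setminus c_{\vec a})$. For $n\ge0$ this is a subcomplex of $K^n=\prod_{\vec a\in\Lambda^{n+1}}T$ with the usual coboundary. The quotient complex has the terms $\prod T/T(\omega\setminus c_{\vec a})=\prod T(c_{\vec a})$, and it is $L(\Lambda;\omega;T)$. Contracting by a fixed vertex shows $H^n(K)=0$ for $n\ge1$. The long exact sequence gives $H^i(L)\cong H^{i+1}(\operatorname{Hom}(\tilde C_*,T))$ for $i\ge1$. Since $C_i=\tilde C_{i+1}$, the right side is $\operatorname{Bext}^i(G_\Lambda,T)$ by Lemma 3. $\square$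

Read $L$ one coordinate at a time. At the coordinate $s$ only the vertices in $\Lambda_s=\{a:s\in c_a\}$ are present, and we see the complex of all functions on tuples from $\Lambda_s$, which is contractible by any vertex of $\Lambda_s$. For the rank-two example the primes $2,3,5$ see the vertex sets $\{1,2\},\{1,3\},\{2,3\}$, and the other primes see nothing. There are finitely many tuples, so the contractions at the various primes can be carried out independently, and $\operatorname{Bext}^i(G,T)=0$ for $i\ge1$. For infinite $\Lambda$, everything is in the requirement that each $\varphi(\vec a)$ have finite support.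

## Uncountable independent families never give $B_2$-groups

**Lemma 5.** If $\Lambda$ is uncountable and $(c_a)_{a\in\Lambda}$ is independent, then $G=G_\Lambda$ is not a $B_2$-group.

The plan: a chain witnessing $B_2$ would yield a countable infinite $\Lambda'\subseteq\Lambda$ such that every finite-rank pure extension of $G_{\Lambda'}$ in $G$ is $G_{\Lambda'}$ plus a finite-rank group. Independence contradicts this for $G_{\Lambda'\cup\{d\}}$. Of the groups $G_\alpha$ only the finite rank is used.

Suppose $G$ is the union of a chain as in the definition. Adding $G$ as a last member if necessary, write the chain as $(B_\alpha)_{\alpha\le\rho}$ with $B_\rho=G$ and $B_{\alpha+1}=B_\alpha+G_\alpha$ for $\alpha<\rho$. By continuity and induction, $B_\alpha=\sum_{\beta<\alpha}G_\beta$ for $\alpha\le\rho$.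

**Step 1: closed sets.** We want many more subgroups like the $B_\alpha$, including countable ones. Each $G_\alpha$ has finite rank, hence is countable. So there is a countable $s(\alpha)\subseteq\alpha$ with $G_\alpha\cap B_\alpha\subseteq\sum_{\beta\in s(\alpha)}G_\beta$. Call $S\subseteq\rho$ *closed* if $\alpha\in S$ implies $s(\alpha)\subseteq S$. Unions of closed sets are closed. If $S$ is closed, so is $S\cap\alpha$, since $s(\beta)\subseteq\beta$. Every ordinal $\nu\le\rho$ is closed. Every countable set lies in a countable closed set (close off under $s$ in $\omega$ steps). Put $B(S)=\sum_{\alpha\in S}G_\alpha$. From now on $S$ is closed.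

**Step 2: $B(S)\cap B_\alpha=B(S\cap\alpha)$ for $\alpha\le\rho$.** This controls how $B(S)$ meets the chain. The inclusion $\supseteq$ is clear. Let $x=\sum_{i\le m}g_{\alpha_i}\in B_\alpha$ with $\alpha_1<\dots<\alpha_m$ in $S$ and $g_{\alpha_i}\in G_{\alpha_i}$. Suppose $\alpha_m\ge\alpha$. Then $x\in B_\alpha\subseteq B_{\alpha_m}$, and $g_{\alpha_i}\in B_{\alpha_i+1}\subseteq B_{\alpha_m}$ for $i<m$. So $g_{\alpha_m}\in G_{\alpha_m}\cap B_{\alpha_m}\subseteq B(s(\alpha_m))\subseteq B(S\cap\alpha_m)$, and $x$ has a representation with all indices in $S\cap\alpha_m$. Each repetition lowers the maximal index strictly, so after finitely many steps all indices are $<\alpha$.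

**Step 3: $B(S)$ is pure in $G$.** This is needed to speak of ranks modulo $B(S)$. Let $nx\in B(S)$ with $n\ge1$. By continuity the least $\nu$ with $x\in B_\nu$ is $0$ or a successor. We show $x\in B(S)$ by induction on $\nu$. If $\nu=0$, then $x=0$. Let $\nu=\alpha+1$ and $x=b+g$ with $b\in B_\alpha$, $g\in G_\alpha$. If $\alpha\notin S$, then by Step 2 $nx\in B(S\cap(\alpha+1))=B(S\cap\alpha)\subseteq B_\alpha$, so $x\in B_\alpha$ by purity of $B_\alpha$, contrary to the choice of $\nu$. If $\alpha\in S$, then $g\in B(S)$, so $nb=nx-ng\in B(S)$. Since $b\in B_\alpha$, the induction hypothesis gives $b\in B(S)$, hence $x\in B(S)$.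

**Step 4: if $B(S)\subseteq L\subseteq G$, $L$ is pure in $G$ and $L/B(S)$ has finite rank, then $L=B(S)+F$ for some $F$ of finite rank.** This is the property that will be contradicted. The sets $S\cup\nu$ $(\nu\le\rho)$ are closed. So by Step 3 the groups $H_\nu=B(S\cup\nu)$ form a continuous chain of pure subgroups from $H_0=B(S)$ to $H_\rho=G$, and $H_{\nu+1}=H_\nu+G_\nu$. We prove the assertion for all $L\subseteq H_\nu$ by induction on $\nu$.

For $\nu=0$ we have $L=B(S)$. Let $\nu$ be a limit. A finite set that is maximal independent in $L$ modulo $B(S)$ lies in some $H_\mu$ with $\mu<\nu$. Every $x\in L$ has a nonzero multiple in the group generated by this set and $B(S)$, so purity of $H_\mu$ gives $L\subseteq H_\mu$, and the induction hypothesis applies.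

Let $L\subseteq H_{\nu+1}$ and put $N=H_\nu\cap(L+G_\nu)$. Then $N\supseteq B(S)$, and $N/B(S)$ has finite rank. The pure closure $N_*$ of $N$ in $G$ lies in $H_\nu$, and $N_*/B(S)$ has finite rank. By induction $N_*=B(S)+F_1$ with $F_1$ of finite rank. If $x\in L$, write $x=h+g$ with $h\in H_\nu$, $g\in G_\nu$; then $h=x-g\in N$. So $L\subseteq N+G_\nu\subseteq B(S)+F_2$ with $F_2=F_1+G_\nu$ of finite rank. Since $B(S)\subseteq L$, the modular law gives $L=B(S)+(L\cap F_2)$.

**Step 5: the contradiction.** Here independence enters. For $\Lambda'\subseteq\Lambda$ let $G_{\Lambda'}\le G$ be the subgroup of elements supported on $\Lambda'$. Choose countably infinite sets $\Lambda'_0\subseteq\Lambda'_1\subseteq\cdots$ in $\Lambda$ and countable closed sets $S_0\subseteq S_1\subseteq\cdots$ with $G_{\Lambda'_k}\subseteq B(S_k)\subseteq G_{\Lambda'_{k+1}}$. This is possible because $G_{\Lambda'_k}$ and $B(S_k)$ are countable, and each element of $G$ has finite support and is a finite sum of elements of the $G_\alpha$. With $S=\bigcup_kS_k$ and $\Lambda'=\bigcup_k\Lambda'_k$ we get that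 $S$ is closed, $B(S)=G_{\Lambda'}$, and $\Lambda'$ is countably infinite.

As $\Lambda$ is uncountable, choose $d\in\Lambda\setminus\Lambda'$. The group $J=G_{\Lambda'\cup\{d\}}$ is pure in $G$, and $J/G_{\Lambda'}$ has rank $1$, since the $e_d$-coefficient embeds it in $\mathbb Q$. By Step 4, $J=G_{\Lambda'}+F$ with $F$ of finite rank. Finitely many elements of $F$ are maximal independent, and every element of $F$ has a nonzero multiple in their span. So $F$ is supported on $\Lambda_0\cup\{d\}$ for some finite $\Lambda_0\subseteq\Lambda'$. The coefficients of each $f\in F$ sum to $0$, so its $e_d$-coefficient lies in $\sum_{h\in\Lambda_0}S_h\subseteq\mathbb Z_{\bigcup_{h\in\Lambda_0}c_h}$. Elements of $G_{\Lambda'}$ have $e_d$-coefficient $0$. Hence the $e_d$-coefficient of *every* element of $J$ lies in $\mathbb Z_{\bigcup_{h\in\Lambda_0}c_h}$. Now pick $h\in\Lambda'\setminus\Lambda_0$ and, by independence, $s\in c_d\cap c_h\setminus\bigcup_{h'\in\Lambda_0}c_{h'}$. Then $\frac1{p_s}(e_d-e_h)\in J$, but $\frac1{p_s}\notin\mathbb Z_{\bigcup_{h'\in\Lambda_0}c_{h'}}$, a contradiction.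 $\square$

## Choosing a vertex for each prime, and where finite support is lost

It remains to make $H^i(L(\Lambda;\omega;T))$ vanish. Take $i=1$ and a cocycle $\varphi$, so
$$\varphi(a_1,a_2)-\varphi(a_0,a_2)+\varphi(a_0,a_1)=0\quad\text{on }c_{a_0}\cap c_{a_1}\cap c_{a_2}.$$
We want $\psi(a)\in T(c_a)$ with $\varphi(a_0,a_1)=\psi(a_1)-\psi(a_0)$ on $c_{a_0}\cap c_{a_1}$.

One sensible try is to fix one vertex $b$ and put $\psi(a)=\varphi(b,a)$, extended by $0$. Supports are finite. The cocycle identity on $(b,a_0,a_1)$ gives $\varphi=\delta\psi$, but only at coordinates $s\in c_b$. Outside $c_b$ the cochain $\psi$ is zero and says nothing.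

The other try is the one that worked for finite $\Lambda$: for each $s$ choose $v(s)$ with $s\in c_{v(s)}$ and put $\psi(a)(s)=\varphi(v(s),a)(s)$ for $s\in c_a$. Now $\varphi=\delta\psi$ holds at every coordinate, but $\psi(a)$ may have infinite support, and then $\psi$ is not a cochain. This happens already for coboundaries. Let the family be independent, let $a_*,a_0,a_1,\dots$ be distinct indices, and pick distinct $s_k\in c_{a_*}\cap c_{a_k}$. With $T=\bigoplus_s\mathbb Z/p_s$ let $\psi_0(a_k)$ be $1$ at $s_k$ and $0$ elsewhere, let $\psi_0(a)=0$ for all other $a$, and let $\varphi=\delta\psi_0$. If $v(s_k)=a_k$, the recipe gives $\psi(a_*)(s_k)=\varphi(a_k,a_*)(s_k)=\psi_0(a_*)(s_k)-\psi_0(a_k)(s_k)=-1$ for every $k$.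

In ZFC alone no recipe can succeed for $|\Lambda|=\aleph_1$: Proposition 11 below gives $H^1\ne0$ for some $T$ and every independent family of that size. So we need more than $\aleph_1$ indices and something special about the family.

Compare the two tries. With a single vertex $b$ the supports are finite, and the only defect is that $s$ need not belong to $c_b$. If $c_b$ is a Cohen real, then "$s\in c_b$" is a single bit of the generic object, and a single bit can be switched without leaving the generic extension. So for each $s$ we switch that one bit to make $s\in c_b$, read $\varphi$ in the switched world, and use only the coordinate $s$ of what we read.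

## Cohen reals as index sets

From here to the proof of Theorem 1, $\lambda$ is an uncountable cardinal of $V$, $P=\mathrm{Fn}(\lambda\times\omega,2)$, $\mathcal G$ is $P$-generic over $V$, $g=\bigcup\mathcal G:\lambda\times\omega\to2$ and $c_a=\{s:g(a,s)=1\}$. We recall the textbook facts that will be used.

* $P$ is ccc: every antichain is countable. So cardinals are the same in $V$ and $V[\mathcal G]$.
* What holds in $V[\mathcal G]$ is forced by some $p\in\mathcal G$, and what is forced by some $p\in\mathcal G$ holds in $V[\mathcal G]$. If $p\in\mathcal G$ and $A\in V$ is a maximal antichain below $p$, then $A\cap\mathcal G\ne\emptyset$.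
* If $\sigma\in V$ is an automorphism of $P$, then $\sigma[\mathcal G]$ is $P$-generic over $V$ and $V[\sigma[\mathcal G]]=V[\mathcal G]$.
* For $X\in V$, $X\subseteq\lambda$, put $\mathcal G_X=\mathcal G\cap\mathrm{Fn}(X\times\omega,2)$. If $a\in\lambda\setminus X$, then $\mathcal G_{\{a\}}$ is $\mathrm{Fn}(\{a\}\times\omega,2)$-generic over $V[\mathcal G_X]$ (product lemma).
* Every $Z\subseteq\omega$ in $V[\mathcal G]$ lies in $V[\mathcal G_X]$ for some countable $X\in V$. Indeed, let $\dot Z$ be a name for $Z$. For each $s$ choose a maximal antichain $A_s$ of conditions deciding $s\in\dot Z$, and let $X$ be the set of first coordinates occurring in the domains of elements of $\bigcup_sA_s$. Then $s\in Z$ if and only if some $q\in A_s\cap\mathcal G_X$ forces $s\in\dot Z$.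

Two density arguments. Given disjoint finite $X,Y\subseteq\lambda$ and $k\in\omega$, any condition can be extended to give the value $1$ at $(a,s)$ for $a\in X$ and $0$ for $a\in Y$, for some $s>k$ that it does not mention. So $(c_a)_{a<\lambda}$ is independent. Given an infinite $B\in V$, $B\subseteq\lambda$, and $s\in\omega$, any condition can be extended to give the value $1$ at $(a,s)$ for some $a\in B$ with $(a,s)$ not in its domain. So
$$\bigcup_{a\in B}c_a=\omega\qquad\text{for every infinite }B\in V,\ B\subseteq\lambda.\tag{1}$$

Fix a sequence $D=(D_s)_s\in V$ of groups. Since elements of $\bigoplus_sD_s$ have finite support, this group is the same in $V$ and in $V[\mathcal G]$. Write $L(B;I)=L(B;I;D)$, computed in $V[\mathcal G]$.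

**Proposition 6.** In $V[\mathcal G]$, for every $B\in V$ with $B\subseteq\lambda$ and every finite $F\subseteq\lambda$:

* $(\mathrm P_0)$ if $|B|\ge\aleph_1$, then $t\mapsto(t|(c_a\cap c_F))_{a\in B}$ is an isomorphism $D(c_F)\to H^0(L(B;c_F))$;
* $(\mathrm P_n)$, $n\ge1$: if $|B|\ge\aleph_{n+1}$, then $H^n(L(B;c_F))=0$.

**Proof of $(\mathrm P_0)$.** This says that local data that agree on overlaps come from one element of finite support; genericity gives the finiteness. The map clearly lands in $H^0$, and it is injective by (1). Let $(\varphi_a)_{a\in B}$ be a $0$-cocycle, so $\varphi_a$ and $\varphi_b$ agree on $c_a\cap c_b\cap c_F$. For $s\in c_F$ put $\Phi(s)=\varphi_a(s)$ for any $a\in B$ with $s\in c_a$. Such $a$ exists by (1), and the choice does not matter. We must show that $Z=\operatorname{supp}\Phi\subseteq c_F$ is finite. Suppose it is infinite. Choose a countable $X\in V$ with $Z\in V[\mathcal G_X]$ and, as $B$ is uncountable, $a\in B\setminus X$. For each $k$ the conditions in $\mathrm{Fn}(\{a\}\times\omega,2)$ giving the value $1$ at $(a,s)$ for some $s\in Z$, $s>k$,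 form a dense set in $V[\mathcal G_X]$. As $\mathcal G_{\{a\}}$ is generic over $V[\mathcal G_X]$, the set $c_a\cap Z$ is infinite. But $c_a\cap Z=\operatorname{supp}\varphi_a$ is finite, a contradiction. So $\Phi\in D(c_F)$, and $\Phi$ maps to $(\varphi_a)$. $\square$

For $(\mathrm P_n)$ with $n\ge1$ we go in two moves: first show that a cocycle becomes trivial on a smaller set $B'$ (switching bits), then extend the trivialization from $B'$ to $B$ (using $(\mathrm P_q)$ for $q<n$).

## Switching a single bit

**Lemma 7.** Let $n\ge1$, let $B\in V$, $B\subseteq\lambda$ be uncountable, $B'\in V$, $B'\subseteq B$, $|B'|<|B|$, $F\subseteq\lambda$ finite, and let $\varphi\in L^n(B;c_F)$ be a cocycle. Then $\varphi|_{B'}$ is a coboundary in $L(B';c_F)$.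

**Step 1: a vertex $b$ that $\varphi|_{B'}$ does not depend on.** We look for an index whose bits can be changed without affecting $\varphi$ on $B'$. Let $\dot\varphi\in V$ be a name for $\varphi$, and let $p_0\in\mathcal G$ force "$\dot\varphi\in L^n(B;c_F)$ and $\delta\dot\varphi=0$", with the $c_a$ replaced by their canonical names. In $V$, for each $\vec a\in B^{n+1}$ choose a maximal antichain $A_{\vec a}$ below $p_0$ of conditions deciding the value $\dot\varphi(\vec a)\in\bigoplus_sD_s$. It is countable, so the set $u_{\vec a}\subseteq\lambda$ of first coordinates occurring in the domains of its elements is countable. The set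
$$X=F\cup B'\cup\{\text{first coordinates occurring in }\operatorname{dom}p_0\}\cup\bigcup_{\vec a\in B'^{\,n+1}}u_{\vec a}$$
has cardinality at most $\max(|B'|,\aleph_0)<|B|$. Pick $b\in B\setminus X$.

**Step 2: the switched worlds.** For every $s$ we produce a version of $\varphi$ in which $s\in c_b$. For $s\in\omega$ let $g^s$ be $g$ with the value at $(b,s)$ changed to $1$ (unchanged if it is already $1$), and let $\mathcal G^s=\{q\in P:q\subseteq g^s\}$. If $g(b,s)=1$, then $\mathcal G^s=\mathcal G$. Otherwise $\mathcal G^s=\sigma[\mathcal G]$, where $\sigma\in V$ is the automorphism of $P$ that replaces $q(b,s)$ by $1-q(b,s)$ whenever $(b,s)\in\operatorname{dom}q$. So $\mathcal G^s$ is $P$-generic over $V$ and $V[\mathcal G^s]=V[\mathcal G]$. Also $p_0\in\mathcal G^s$, since $p_0\subseteq g$ does not mention $b$.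

Let $\varphi^s=\dot\varphi^{\mathcal G^s}$ be the value of the same name for the filter $\mathcal G^s$. The sequence $(\mathcal G^s)_{s\in\omega}$ is in $V[\mathcal G]$, and evaluation of $\dot\varphi$ is defined by recursion from $\dot\varphi$ and the filter. So $(\varphi^s)_{s\in\omega}\in V[\mathcal G]$. Since $p_0\in\mathcal G^s$, $\varphi^s$ is a cocycle for the family $c^s_a=c_a$ $(a\ne b)$, $c^s_b=c_b\cup\{s\}$. Since $b\notin F$, the set $c_F$ is unchanged.

**Step 3: how much $\varphi^s$ differs from $\varphi$.** Two observations will give the two things we need, correctness and finite support.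

(i) If $\vec a\in B'^{\,n+1}$, then $\varphi^s(\vec a)=\varphi(\vec a)$ for all $s$. The set $A_{\vec a}\cap\mathcal G$ is nonempty, its elements do not mention $b$ and so lie in $\mathcal G^s$ as well, and they decide the value.

(ii) If $\vec a\in B^{n+1}$, then $\varphi^s(\vec a)=\varphi(\vec a)$ for all but finitely many $s$. An element $q\in A_{\vec a}\cap\mathcal G$ lies in $\mathcal G^s$ whenever $(b,s)\notin\operatorname{dom}q$, and $\operatorname{dom}q$ is finite.

**Step 4: the cochain.** We contract with $b$, using at coordinate $s$ the world in which $s\in c_b$. For $\vec a\in B'^{\,n}$ and $s\in\omega$ define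
$$\psi(\vec a)(s)=\varphi^s(b,\vec a)(s).$$
By (ii), $\psi(\vec a)(s)=\varphi(b,\vec a)(s)$ for almost all $s$, so $\psi(\vec a)$ has finite support. If $\psi(\vec a)(s)\ne0$, then $s\in c^s_{\vec a}\cap c_F=c_{\vec a}\cap c_F$, because $b\notin B'$. So $\psi\in L^{n-1}(B';c_F)$. Now let $\vec a\in B'^{\,n+1}$ and $s\in c_{\vec a}\cap c_F$. Since $s\in c_b^s$, we may read the identity $(\delta\varphi^s)(b,a_0,\dots,a_n)=0$ at the coordinate $s$:
$$\varphi^s(a_0,\dots,a_n)(s)-\sum_i(-1)^i\varphi^s(b,\dots\hat a_i\dots)(s)=0.$$
By (i) the first term is $\varphi(\vec a)(s)$, and the sum is $(\delta\psi)(\vec a)(s)$. So $\varphi|_{B'}=\delta\psi$. $\square$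

## Moving one entry at a time from $B'$ to $B$

We now extend a trivialization from $B'$ to $B$. Consider first $n=1$, with $|B'|\ge\aleph_1$ and $\varphi(b,b')=\psi(b')-\psi(b)$ on $c_b\cap c_{b'}\cap c_F$ for $b,b'\in B'$. A solution $\psi^+$ on $B$ that is compatible with $\psi$ must satisfy $\varphi(a,b)=\psi(b)-\psi^+(a)$, so for fixed $a\in B$ look at $b\mapsto\psi(b)-\varphi(a,b)$ on $c_a\cap c_b\cap c_F$. By the cocycle identity on $(a,b,b')$ this is a $0$-cocycle in $L(B';c_a\cap c_F)$. By $(\mathrm P_0)$ for the finite set $F\cup\{a\}$ it is induced by an element $\psi^+(a)\in D(c_a\cap c_F)$. Then $\delta\psi^+=\varphi$: given $s\in c_a\cap c_{a'}\cap c_F$, take $b\in B'$ with $s\in c_b$; at $s$,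
$$\varphi(a,a')=\varphi(a,b)-\varphi(a',b)=(\psi(b)-\psi^+(a))-(\psi(b)-\psi^+(a'))=\psi^+(a')-\psi^+(a).$$
For larger $n$ the entries are moved from $B'$ to $B$ one at a time, and $(\mathrm P_{n-1}),\dots,(\mathrm P_0)$ are used in turn.

**Lemma 8.** Let $n\ge1$, $B'\subseteq B\subseteq\lambda$ with $B,B'\in V$, $|B'|\ge\aleph_n$, let $F\subseteq\lambda$ be finite, and assume $(\mathrm P_q)$ for all $q<n$. If $\varphi\in L^n(B;c_F)$ is a cocycle and $\varphi|_{B'}$ is a coboundary, then $\varphi$ is a coboundary.

**Step 1: the double complex.** It records cochains with $p$ entries from $B$ and $q$ entries from $B'$. For $p,q\ge0$ let $M^{[p,q]}=\prod_{\vec a\in B^p,\,\vec b\in B'^q}D(c_{\vec a}\cap c_{\vec b}\cap c_F)$, with the commuting maps $\delta_a:M^{[p,q]}\to M^{[p+1,q]}$ and $\delta_b:M^{[p,q]}\to M^{[p,q+1]}$,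
$$(\delta_ax)(a_1,\dots,a_{p+1},\vec b)=\sum_i(-1)^{i-1}x(\dots\hat a_i\dots,\vec b),\qquad (\delta_bx)(\vec a,b_1,\dots,b_{q+1})=\sum_j(-1)^{j-1}x(\vec a,\dots\hat b_j\dots),$$
restricted to the appropriate sets of coordinates. Then $\delta_a^2=\delta_b^2=0$. For fixed $\vec a\in B^p$, the part of $M^{[p,q]}$ over $\vec a$ is $L^{q-1}(B';c_{\vec a}\cap c_F)$ if $q\ge1$, and $D(c_{\vec a}\cap c_F)$ if $q=0$. On it $\delta_b$ is the coboundary, respectively the map of $(\mathrm P_0)$. For $p+q=n+1$ put $\varphi^{[p,q]}(\vec a,\vec b)=\varphi(\vec a\vec b)$. The cocycle condition on $(a_1,\dots,a_p,b_1,\dots,b_{q+1})$ says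
$$\delta_a\varphi^{[p-1,q+1]}+(-1)^p\delta_b\varphi^{[p,q]}=0\qquad(p+q=n+1,\ p,q\ge0),\tag{2}$$
where for $p=0$ the first term is read as $0$.

**Step 2: the equations to be solved.** We look for $\psi^{[p,n-p]}\in M^{[p,n-p]}$, $0\le p\le n$, with
$$(\mathrm E_p)\qquad\delta_a\psi^{[p-1,q]}+(-1)^p\delta_b\psi^{[p,q-1]}=\varphi^{[p,q]},\qquad q=n+1-p,$$
where terms with an index $-1$ are read as $0$. These are the pieces of "$\delta\psi=\varphi$" on mixed tuples. The last one, $(\mathrm E_{n+1})$, is $\delta_a\psi^{[n,0]}=\varphi$, which is what we want. The first one, $(\mathrm E_0)$, is solved by hypothesis: take $\psi^{[0,n]}\in L^{n-1}(B';c_F)$ with $\delta_b\psi^{[0,n]}=\varphi|_{B'}=\varphi^{[0,n+1]}$.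

**Step 3: the error is a cocycle in the $b$-direction.** This allows us to apply $(\mathrm P_{q-1})$. Let $1\le p\le n+1$, $q=n+1-p$, assume $(\mathrm E_{p-1})$, and put $\theta=\varphi^{[p,q]}-\delta_a\psi^{[p-1,q]}\in M^{[p,q]}$. Applying $\delta_a$ to $(\mathrm E_{p-1})$ and using $\delta_a^2=0$ we get $\delta_a\delta_b\psi^{[p-1,q]}=(-1)^{p-1}\delta_a\varphi^{[p-1,q+1]}$. So by (2)
$$\delta_b\theta=\delta_b\varphi^{[p,q]}-\delta_a\delta_b\psi^{[p-1,q]}=\delta_b\varphi^{[p,q]}+(-1)^p\delta_a\varphi^{[p-1,q+1]}=0.$$

**Step 4: solving $(\mathrm E_p)$ for $p\le n$.** Now $0\le q-1\le n-1$, and for each $\vec a\in B^p$, $\theta(\vec a,\cdot)$ is a $(q-1)$-cocycle of $L(B';c_{\vec a}\cap c_F)$. Since $|B'|\ge\aleph_n\ge\aleph_{(q-1)+1}$, we can apply $(\mathrm P_{q-1})$ with the finite set consisting of $F$ and the entries of $\vec a$. It yields $\psi^{[p,q-1]}(\vec a,\cdot)$ with $\delta_b\psi^{[p,q-1]}=(-1)^p\theta$. For $q-1=0$ this is the surjectivity in $(\mathrm P_0)$, and $\psi^{[p,0]}(\vec a)\in D(c_{\vec a}\cap c_F)$. This is $(\mathrm E_p)$.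

**Step 5: the case $p=n+1$.** Here nothing is left to choose, and the error must vanish by itself. We have $q=0$, and $\delta_b\theta=0$ says $\theta(\vec a)|c_b=0$ for all $\vec a\in B^{n+1}$ and $b\in B'$. By (1) the sets $c_b$ $(b\in B')$ cover $\omega$, so $\theta=0$. Thus $\varphi=\delta_a\psi^{[n,0]}=\delta\psi^{[n,0]}$ with $\psi^{[n,0]}\in M^{[n,0]}=L^{n-1}(B;c_F)$. $\square$

**Proof of $(\mathrm P_n)$, $n\ge1$.** Induct on $n$, assuming $(\mathrm P_q)$ for $q<n$. Given $|B|\ge\aleph_{n+1}$, choose in $V$ a set $B'\subseteq B$ of cardinality $\aleph_n$. For a cocycle $\varphi\in L^n(B;c_F)$, $\varphi|_{B'}$ is a coboundary by Lemma 7, so $\varphi$ is a coboundary by Lemma 8. This completes the proof of Proposition 6. $\square$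

The cardinals are now explained. Lemma 8 needs $|B'|\ge\aleph_n$ in order to use $(\mathrm P_{n-1})$ on $B'$, and Lemma 7 needs $|B|>|B'|$.

## Arbitrary torsion groups and the proof of Theorem 1

Proposition 6 concerns coefficients $D\in V$, while $T$ may be any torsion group of $V[\mathcal G]$. The remedy is to present $T$ by divisible groups, which up to isomorphism are in $V$.

**Proposition 9.** In $V[\mathcal G]$ let $B\in V$, $B\subseteq\lambda$, $N\ge1$, $|B|\ge\aleph_{N+1}$. Then $\operatorname{Bext}^i(G_B,T)=0$ for $1\le i\le N$ and all torsion groups $T\in V[\mathcal G]$.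

**Step 1: reduction to reduced $T$.** Every $T$ is the direct sum of a divisible and a reduced group, and $\operatorname{Bext}^i(G_B,-)$ is additive. By Lemma 4 we may assume $T$ reduced, and must show $H^i(L(B;\omega;T))=0$ for $1\le i\le N$.

**Step 2: embedding $T$ so that both $E$ and $E/T$ come from $V$.** Choose an infinite cardinal $\mu\ge|T|$ and put $D_s=\mathbb Z(p_s^\infty)^{(\mu)}$. Embed each $T_s$ in a group $E'_s\cong D_s$ and let $E_s=E'_s\oplus D_s$. Then $E_s\cong D_s$. Moreover $E_s/T_s=E'_s/T_s\oplus D_s$ is a divisible $p_s$-group of rank $\mu$, since it contains $D_s$ and has cardinality at most $\mu$. So $E_s/T_s\cong D_s$. Put $E=\bigoplus_sE_s$. The sequence $(D_s)_s$ can be constructed in $V$, since $\mu$ is an ordinal and direct sums consist of functions with finite support. An isomorphism of coefficient sequences in $V[\mathcal G]$ induces isomorphisms of the complexes $L$. So Proposition 6 applies to $E$ and to $E/T$.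

**Step 3: the long exact sequence.** The functors $D\mapsto D(I)$ and products are exact, so $0\to L(B;\omega;T)\to L(B;\omega;E)\to L(B;\omega;E/T)\to0$ is exact. By Proposition 6, $H^i(L(E))=H^i(L(E/T))=0$ for $1\le i\le N$. By $(\mathrm P_0)$ with $F=\emptyset$, the map $H^0(L(E))\to H^0(L(E/T))$ is the map $E\to E/T$, which is onto. Hence in the exact pieces
$$H^{i-1}(L(E))\to H^{i-1}(L(E/T))\to H^i(L(T))\to H^i(L(E))=0,\qquad 1\le i\le N,$$
the first map is onto: for $i=1$ by what we just said, and for $i\ge2$ because its target is $0$. So $H^i(L(T))=0$. $\square$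

**Proof of Theorem 1.** Let $\lambda\ge\aleph_\omega$ and $B=\lambda$. Since $\lambda\ge\aleph_{N+1}$ for every $N$, Proposition 9 gives $\operatorname{Bext}^i(G_\lambda,T)=0$ for all $i\ge1$ and all torsion $T$ in $V[\mathcal G]$. The family $(c_a)_{a<\lambda}$ is independent, and $\lambda$ is uncountable in $V[\mathcal G]$. So by Lemma 5 $G_\lambda$ is not $B_2$. Hence the first alternative of (c) fails for $G_\lambda$ in $V[\mathcal G]$, and the second holds: no kernel in its long balanced-projective resolution is $B_2$ either. Thus the consistency of ZFC implies the consistency of ZFC with the existence of such a group. So (ii) holds and, if ZFC is consistent, (i) fails. $\blacksquare$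

## Vanishing above degree $m$ for families of size $\aleph_m$

The rest is for Theorem 2, and first we work in ZFC with an arbitrary family of subsets of $\omega$.

**Proposition 10.** If $|B|\le\aleph_m$, $0\le m<\omega$, then $H^i(L(B;I;T))=0$ for all $i\ge m+1$, all torsion $T$ and all $I\subseteq\omega$.

**Step 1: finite $B$.** This is the starting point, as in the rank-two example. If $B=\emptyset$, all $L^n$ are $0$. For finite nonempty $B$, $L(B;I;T)$ is the direct sum over $s\in I$ of the cochain complexes of tuples from $\{a\in B:s\in c_a\}$ with values in $T_s$, because a finite product of direct sums may be taken coordinate by coordinate. Each of these complexes is $0$ (no vertices) or contractible by a vertex. So $H^i=0$ for $i\ge1$, and every $0$-cocycle is induced by an element of $T(I\cap\bigcup_{a\in B}c_a)$.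

**Step 2: a chain of smaller sets.** We use induction on $m$. If $m\ge1$ and $|B|\le\aleph_{m-1}$, the induction hypothesis applies directly. Otherwise $B$ is infinite of cardinality $\aleph_m$. Write $B=\bigcup_\alpha B_\alpha$ as a continuous increasing chain: indexed by $\omega$ with finite nonempty $B_\alpha$ if $m=0$, and by $\omega_m$ with $|B_\alpha|\le\aleph_{m-1}$ if $m\ge1$. Let $\varphi$ be an $i$-cocycle on $B$, $i\ge m+1$. We build recursively an increasing sequence $\psi_\alpha\in L^{i-1}(B_\alpha;I;T)$ with $\delta\psi_\alpha=\varphi|_{B_\alpha}$. Then $\psi=\bigcup_\alpha\psi_\alpha$ satisfies $\delta\psi=\varphi$. The first member exists by Step 1 if $m=0$, and by induction if $m\ge1$, since $i\ge(m-1)+1$. At limits take unions.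

**Step 3: successors.** We must correct a solution on $B_{\alpha+1}$ so that it extends $\psi_\alpha$. For the same reason as before there is $\psi'$ on $B_{\alpha+1}$ with $\delta\psi'=\varphi|_{B_{\alpha+1}}$. Then $\psi'|_{B_\alpha}-\psi_\alpha$ is an $(i-1)$-cocycle on $B_\alpha$.

If $i\ge2$, this cocycle equals $\delta\chi$ for some $\chi\in L^{i-2}(B_\alpha;I;T)$: by Step 1 if $m=0$, and by induction if $m\ge1$, as $i-1\ge(m-1)+1$. Extend $\chi$ by zero to $\tilde\chi$ on $B_{\alpha+1}$ and put $\psi_{\alpha+1}=\psi'-\delta\tilde\chi$. On $B_\alpha$ this is $\psi'|_{B_\alpha}-\delta\chi=\psi_\alpha$.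

If $i=1$, then $m=0$ and $B_\alpha$ is finite and nonempty. By Step 1 the $0$-cocycle is induced by some $t\in T(I\cap\bigcup_{a\in B_\alpha}c_a)$. Regard $t$ as an element of $T(I)$ and put $\psi_{\alpha+1}(a)=\psi'(a)-t|(c_a\cap I)$ for $a\in B_{\alpha+1}$. The subtracted $0$-cochain is a cocycle, so $\delta\psi_{\alpha+1}=\varphi|_{B_{\alpha+1}}$, and $\psi_{\alpha+1}$ extends $\psi_\alpha$. $\square$

## A nonzero class in degree $m$ for families of size $\aleph_m$

Let $\mathcal T$ be the class of torsion groups all of whose $p$-components are elementary abelian. It is closed under direct sums. Its members are reduced, since an elementary abelian $p$-group has no nonzero divisible subgroup.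

**Proposition 11.** (ZFC) Let $(c_a)_{a\in\Lambda^*}$ be independent, $\Lambda\subseteq\Lambda^*$, $|\Lambda|=\aleph_m$ $(m<\omega)$, $F\subseteq\Lambda^*\setminus\Lambda$ finite. There is $T\in\mathcal T$ such that $H^m(L(\Lambda;c_F;T))\ne0$ if $m\ge1$, and such that $T(c_F)\to H^0(L(\Lambda;c_F;T))$ is not onto if $m=0$.

The proof is by induction on $m$.

**Step 1: $m=0$.** We produce data that agree on overlaps but glue only to something of infinite support. Let $\Lambda=\{a_0,a_1,\dots\}$ and, by independence, choose distinct $s_k\in c_F\cap c_{a_k}\setminus\bigcup_{j<k}c_{a_j}$. Let $T=\bigoplus_s\mathbb Z/p_s$, $\Phi(s_k)=1$, and $\Phi=0$ elsewhere. If $s_k\in c_{a_j}$, then $k\le j$. So $\Phi|(c_{a_j}\cap c_F)$ has finite support, and $(\Phi|(c_a\cap c_F))_{a\in\Lambda}$ is a $0$-cocycle. An element $t\in T(c_F)$ inducing it would satisfy $t(s_k)=1$ for all $k$, because $s_k\in c_{a_k}\cap c_F$. This contradicts the finiteness of its support.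

**Step 2: building the cocycle for $m\ge1$.** At each stage $\alpha$ we insert an obstruction from degree $m-1$, living in its own coefficient group. Let $\Lambda=\{a_\xi:\xi<\omega_m\}$ and $B_\alpha=\{a_\xi:\xi<\alpha\}$. For $\omega_{m-1}\le\alpha<\omega_m$ the induction hypothesis for $B_\alpha$ and the finite set $F\cup\{a_\alpha\}$ gives $T^\alpha\in\mathcal T$ and a cocycle $\zeta_\alpha\in L^{m-1}(B_\alpha;c_F\cap c_{a_\alpha};T^\alpha)$ that is not a coboundary (if $m=1$: not induced by an element of $T^\alpha(c_F\cap c_{a_\alpha})$). Regard $\zeta_\alpha$ as $\eta_\alpha\in L^{m-1}(B_\alpha;c_F;T^\alpha)$ via $T^\alpha(c_{\vec a}\cap c_F\cap c_{a_\alpha})\subseteq T^\alpha(c_{\vec a}\cap c_F)$. It is still a cocycle, since at coordinates $s\notin c_{a_\alpha}$ everything is $0$. For $\alpha<\omega_{m-1}$ let $T^\alpha=0$ and $\eta_\alpha=0$. Put $T'=\bigoplus_{\alpha<\omega_m}T^\alpha\in\mathcal T$.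

Define an increasing sequence of cocycles $\varphi_\alpha\in L^m(B_\alpha;c_F;\bigoplus_{\beta<\alpha}T^\beta)$, starting with $\varphi_0=0$ and taking unions at limits. Given $\varphi_\alpha$, Proposition 10 gives $\psi_\alpha$ with $\delta\psi_\alpha=\varphi_\alpha$ and coefficients in $\bigoplus_{\beta<\alpha}T^\beta$, as $|B_\alpha|\le\aleph_{m-1}$ (for $\alpha=0$ take $\psi_0=0$). Put
$$\varphi_{\alpha+1}=\delta(\tilde\psi_\alpha+\tilde\eta_\alpha),$$
where $\tilde{\ }$ is extension by zero to tuples from $B_{\alpha+1}$. It extends $\varphi_\alpha$, because on $B_\alpha$ it is $\delta\psi_\alpha+\delta\eta_\alpha=\varphi_\alpha$. Let $\varphi=\bigcup_\alpha\varphi_\alpha$, a cocycle in $L^m(\Lambda;c_F;T')$.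

**Step 3: catching a hypothetical $\psi$ at a closure point.** Suppose $\varphi=\delta\psi$ with $\psi\in L^{m-1}(\Lambda;c_F;T')$. We find a stage $\alpha$ at which $\psi$ has not yet used $T^\alpha$. Each value of $\psi$ involves finitely many $T^\beta$. Since there are fewer than $\aleph_m$ tuples of length $m$ from $B_\gamma$ and $\omega_m$ is regular, for each $\gamma<\omega_m$ there is $f(\gamma)<\omega_m$ such that all values of $\psi$ on tuples from $B_\gamma$ lie in $\bigoplus_{\beta<f(\gamma)}T^\beta$. Starting from $\omega_{m-1}$ and closing off under $f$ in $\omega$ steps, choose a limit ordinal $\alpha$ with $\omega_{m-1}\le\alpha<\omega_m$ and $f(\gamma)\le\alpha$ for all $\gamma<\alpha$. A tuple from $B_\alpha$ is a tuple from some $B_\gamma$ with $\gamma<\alpha$, so all values of $\psi$ on tuples from $B_\alpha$ lie in $\bigoplus_{\beta<\alpha}T^\beta$.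

Let $\pi:T'\to T^\alpha$ be the projection. On $B_{\alpha+1}$ we have $\delta(\pi\psi)=\pi\varphi_{\alpha+1}=\delta\tilde\eta_\alpha$, since $\pi\tilde\psi_\alpha=0$. So $\kappa=\pi\psi|_{B_{\alpha+1}}-\tilde\eta_\alpha$ is a cocycle. Since $\pi\psi=0$ on $B_\alpha$, $\kappa|_{B_\alpha}=-\eta_\alpha$.

**Step 4: the contradiction.** Contracting $\kappa$ with the vertex $a_\alpha$ trivializes $\zeta_\alpha$. If $m\ge2$, set $\chi(\vec a)=\kappa(a_\alpha,\vec a)$ for $\vec a\in B_\alpha^{m-1}$, so $\chi\in L^{m-2}(B_\alpha;c_F\cap c_{a_\alpha};T^\alpha)$. The identity $(\delta\kappa)(a_\alpha,\vec a)=0$ for $\vec a\in B_\alpha^m$ says that $\kappa|_{B_\alpha}$ restricted to $c_{a_\alpha}$ equals $\delta\chi$. So $\zeta_\alpha=-\delta\chi$, a contradiction. If $m=1$, $(\delta\kappa)(a_\alpha,a)=0$ says $-\zeta_\alpha(a)=\kappa(a_\alpha)|(c_a\cap c_F\cap c_{a_\alpha})$ with $\kappa(a_\alpha)\in T^\alpha(c_F\cap c_{a_\alpha})$. So $\zeta_\alpha$ is induced by $-\kappa(a_\alpha)$, a contradiction. $\square$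

## Exactly one nonzero degree: proof of Theorem 2

**Part (A).** $G_\Lambda$ is not $B_2$ by Lemma 5. Divisible summands of $T$ contribute nothing to Bext by Lemma 4, and for reduced $T$ Lemma 4 and Proposition 10 give $\operatorname{Bext}^i(G_\Lambda,T)\cong H^i(L(\Lambda;\omega;T))=0$ for $i>m$. Proposition 11 with $\Lambda^*=\Lambda$ and $F=\emptyset$ gives $T\in\mathcal T$ with $H^m(L(\Lambda;\omega;T))\ne0$. This $T$ is reduced and $m\ge1$, so $\operatorname{Bext}^m(G_\Lambda,T)\ne0$ by Lemma 4.

**Part (B).** In $V[\mathcal G]$ the family $(c_a)_{a\in\Lambda}$ is independent and $\Lambda$ is uncountable, so $G_\Lambda$ is not $B_2$ by Lemma 5. Let $|\Lambda|=\aleph_m$. By (A), $\operatorname{Bext}^i(G_\Lambda,-)$ vanishes on torsion groups for $i>m$ and is nonzero for $i=m$. If $m\ge2$, Proposition 9 with $N=m-1$ shows that it vanishes for $1\le i\le m-1$. If $|\Lambda|\ge\aleph_\omega$, apply Proposition 9 for all $N$.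

**Part (C).** We use the textbook fact that $2^{\aleph_0}=(\lambda^{\aleph_0})^V$ in $V[\mathcal G]$. Start from a model $V$ of GCH.

For $\lambda=\aleph_\omega$ we get $2^{\aleph_0}=(\aleph_\omega^{\aleph_0})^V=\aleph_{\omega+1}$ in $V[\mathcal G]$, and $|G_\lambda|=\aleph_\omega$. The second alternative occurs for $G_\lambda$ by Theorem 1. By (c), $2^{\aleph_0}\ge\aleph_\omega$ is necessary, and by König's theorem $2^{\aleph_0}\ne\aleph_\omega$. So $\aleph_{\omega+1}$ is the least possible value.

For $\lambda=\aleph_n$, $1\le n<\omega$, GCH gives $(\aleph_n^{\aleph_0})^V=\aleph_n$, so $2^{\aleph_0}=\aleph_n$ in $V[\mathcal G]$. For $1\le m\le n$ the group $G_{\omega_m}$ of the subfamily indexed by $\omega_m\subseteq\omega_n$ is not $B_2$, and by (B) $\operatorname{Bext}^i(G_{\omega_m},T)=0$ for all torsion $T$ and all $i\ge1$, $i\ne m$. So in this model none of the conditions $\operatorname{Bext}^m=0$ $(1\le m\le n)$ in (b) can be dropped. $\blacksquare$
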